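\title{The West decomposition relative to a closed ideal of a von Neumann algebra}

\begin{abstract}
Let $\mathcal A$ be a von Neumann algebra and $\mathcal I$ a proper norm-closed two-sided ideal of $\mathcal A$. We prove that every $T\in\mathcal A$ whose image in $\mathcal A/\mathcal I$ is quasinilpotent can be written as $T=S+Q$ with $S\in\mathcal I$ and $Q$ quasinilpotent, and that $\|S\|$ can be taken at most $4r(T)+\varepsilon$, where $r$ is the spectral radius. For the compact operators on a Hilbert space this decomposition is West's theorem. We also prove that in any unital $C^*$-algebra an element of the quotient with positive spectral radius has a preimage with the same spectral radius. The proofs use finite gradings obtained from positive elements with finite spectrum, a gluing lemma based on quasicentral approximate units, and an inductive block triangularization along projections of the ideal.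
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout the paper an \emph{ideal} is a norm-closed two-sided ideal, and it is \emph{proper} if it does not contain the unit. For an element $x$ of a unital Banach algebra,
\[
r(x)=\lim_{n\to\infty}\|x^n\|^{1/n}=\inf_{n\ge1}\|x^n\|^{1/n}=\max\{|\lambda|:\lambda\in\sigma(x)\}
\]
is the spectral radius, and $x$ is \emph{quasinilpotent} if $r(x)=0$, that is, if $\sigma(x)=\{0\}$.

Let $\mathcal A$ be a von Neumann algebra acting on a Hilbert space, let $\mathcal I$ be a proper ideal of $\mathcal A$, and let $\pi:\mathcal A\to\mathcal A/\mathcal I$ be the quotient map onto the quotient $C^*$-algebra. The number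
\[
r_{\mathcal I}(T)=r(\pi(T))=\lim_{n\to\infty}\|\pi(T)^n\|^{1/n}
\]
measures the part of the spectral radius of $T$ that survives when the elements of $\mathcal I$ are regarded as negligible. An element $T\in\mathcal A$ is \emph{Riesz relative to $\mathcal I$} if $r_{\mathcal I}(T)=0$; we write $\mathcal R$ for the set of these elements. Since $\pi$ is a contractive homomorphism that vanishes on $\mathcal I$,
\begin{equation}\label{eq:lower}
r(T+S)\ge r(\pi(T+S))=r_{\mathcal I}(T)\qquad(T\in\mathcal A,\ S\in\mathcal I).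
\end{equation}
In particular the sum of an element of $\mathcal I$ and a quasinilpotent element of $\mathcal A$ belongs to $\mathcal R$ \cite[Proposition~4.13]{closed}. This paper is about the converse.

\medskip
\noindent\textbf{Question.} \emph{Let $\mathcal A$ be a von Neumann algebra and $\mathcal I$ a proper ideal. Is every $T\in\mathcal R$ of the form $T=S+Q$ with $S\in\mathcal I$ and $Q\in\mathcal A$ quasinilpotent?}
\medskip

Equivalently: does every quasinilpotent element of $\mathcal A/\mathcal I$ have a quasinilpotent preimage in $\mathcal A$? Two cases are immediate. If $T\in\mathcal R$ is normal, then $\pi(T)$ is normal, so $\|\pi(T)\|=r_{\mathcal I}(T)=0$ and $Q=0$ will do. If $\mathcal I=z\mathcal A$ for a central projection $z$, then $\pi$ restricts to an isometric isomorphism of $(1-z)\mathcal A$ onto $\mathcal A/\mathcal I$, and $Q=(1-z)T$ will do. Two deeper cases point the same way. The West decomposition theorem gives the answer yes when $\mathcal A=\mathcal L(\mathbb H)$ is the algebra of all bounded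 operators on a Hilbert space and $\mathcal I=\mathcal K$ is the ideal of compact operators: every Riesz operator is the sum of a compact and a quasinilpotent operator. And, via work of Akemann and Pedersen, if $T^n\in\mathcal I$ for some $n$, then $T=S+Q$ with $S\in\mathcal I$ and $Q$ nilpotent. The question for general von Neumann algebras is posed as an open problem in \cite{closed}. The answer is yes.

\begin{theorem}\label{thm:main}
Let $\mathcal A$ be a von Neumann algebra, $\mathcal I$ a proper ideal of $\mathcal A$, and $T\in\mathcal A$ with $r_{\mathcal I}(T)=0$. Then $T=S+Q$ with $S\in\mathcal I$ and $Q\in\mathcal A$ quasinilpotent. Given $\varepsilon>0$, one can take $\|S\|\le4r(T)+\varepsilon$.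
\end{theorem}

Theorem~\ref{thm:main} says that equality can be reached in \eqref{eq:lower} when $r_{\mathcal I}(T)=0$. The case $r_{\mathcal I}(T)>0$ is easier and needs no von Neumann structure; $\pi$ and $r_{\mathcal I}$ are defined in the same way for a proper ideal of any unital $C^*$-algebra.

\begin{theorem}\label{thm:positive}
Let $\mathcal A$ be a unital $C^*$-algebra, $\mathcal I$ a proper ideal of $\mathcal A$, and $T\in\mathcal A$ with $r_{\mathcal I}(T)>0$. Then there is $S\in\mathcal I$ with $r(T+S)=r_{\mathcal I}(T)$.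
\end{theorem}

Theorem~\ref{thm:positive} is not used in the proof of Theorem~\ref{thm:main}. The two theorems and \eqref{eq:lower} give the following statement.

\begin{corollary}\label{cor:min}
Let $\mathcal A$ be a von Neumann algebra and $\mathcal I$ a proper ideal. Then
\[
\mathcal R=\mathcal I+\{Q\in\mathcal A: Q\text{ quasinilpotent}\},
\]
and for every $T\in\mathcal A$ we have $\min_{S\in\mathcal I}r(T+S)=r_{\mathcal I}(T)$, the minimum being attained.
\end{corollary}

\section{A model case: products of matrix algebras}\label{sec:model}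

Let $\mathcal A$ be the von Neumann algebra of bounded sequences $z=(z_n)_{n\ge1}$ with $z_n\in M_n(\mathbb C)$ and $\|z\|=\sup_n\|z_n\|$, and let $\mathcal I$ be the ideal of sequences with $\|z_n\|\to0$. Then $\|\pi(z)\|=\limsup_n\|z_n\|$: deleting finitely many coordinates gives the inequality $\le$, and $\|z_n-y_n\|\ge\|z_n\|-\|y_n\|$ for $y\in\mathcal I$ gives $\ge$. Let $T=(T_n)\in\mathcal R$. We decompose it in three steps.

\emph{The blocks have small spectral radius.} For each $j$ we have $r(T_n)\le\|T_n^j\|^{1/j}$, so $\limsup_nr(T_n)\le\|\pi(T^j)\|^{1/j}$. Letting $j\to\infty$ gives $r(T_n)\to0$.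

\emph{Each block is close to a nilpotent.} In an orthonormal basis that makes $T_n$ triangular, write $T_n=N_n+D_n$ with $D_n$ the diagonal part. Then $N_n$ is nilpotent and $\|D_n\|=r(T_n)$. Hence $S=(D_n)$ lies in $\mathcal I$, and $Q=(N_n)=T-S$ is the candidate.

\emph{The tails see only the quotient.} That every $N_n$ is nilpotent does not by itself make $Q$ quasinilpotent: if $N_n$ is the nilpotent Jordan block of size $n$, then $\|Q^j\|=1$ for all $j$ and $r(Q)=1$. We must use the hypothesis again. Let $p_k\in\mathcal I$ be the projection onto the first $k$ coordinates and $q_k=1-p_k$. Since $p_kQ$ is nilpotent, $\|Q^i\|=\|(q_kQ)^i\|$ for large $i$, so $r(Q)=r(q_kQ)$. Fix $j$. Then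
\[
r(Q)^j\le\|(q_kQ)^j\|=\sup_{n>k}\|N_n^j\|\ \longrightarrow\ \|\pi(Q^j)\|=\|\pi(T^j)\|\qquad(k\to\infty).
\]
Thus $r(Q)\le\|\pi(T^j)\|^{1/j}$ for every $j$, and $r(Q)=0$.

The last step contains a principle that governs the whole paper. The spectral radius is upper semicontinuous: if $x_n\to x$ in norm, then $\limsup_nr(x_n)\le\lim_n\|x_n^j\|^{1/j}=\|x^j\|^{1/j}$ for each $j$, so $\limsup_nr(x_n)\le r(x)$. For a construction by successive approximation this inequality goes the wrong way; small spectral radii of the approximants give no upper bound for $r(x)$. What does pass to a limit is a bound on the norm of a \emph{fixed} power.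

In a general pair $(\mathcal A,\mathcal I)$ none of the three steps comes for free.
\begin{itemize}
\item There are no eigenvalues and no triangular matrices. Section~\ref{sec:grading} replaces them by finite gradings of $\mathcal A$ and shows that $x$ lies within $4\eta$ of a nilpotent whenever $r(x)<\eta$.
\item There are no central projections $p_k$. Section~\ref{sec:proj} constructs projections in $\mathcal I$ that are invariant under a given element up to an error proportional to its spectral radius, and whose complements see only quotient norms.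
\item For that error to be small, the spectral radius must first be made small. Section~\ref{sec:lowering} does this by a perturbation from $\mathcal I$ of controlled norm, using a gluing lemma proved in Section~\ref{sec:gluing}.
\end{itemize}
Section~\ref{sec:positive} proves Theorem~\ref{thm:positive} as a first application of the gluing lemma, and Section~\ref{sec:main} assembles the proof of Theorem~\ref{thm:main}.

\section{Standard facts}\label{sec:facts}

In this section $\mathcal A$ is a unital $C^*$-algebra and $\mathcal I$ is a proper ideal. We write $[x,y]=xy-yx$.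

\subsection*{Ideals and quotients}
The ideal $\mathcal I$ is self-adjoint, $\mathcal A/\mathcal I$ is a unital $C^*$-algebra with $\|\pi(z)\|=\inf_{y\in\mathcal I}\|z-y\|$, and $\pi$ preserves order and commutes with the continuous functional calculus: $\pi(f(h))=f(\pi(h))$ for $h=h^*$. The ideal has an increasing approximate unit, that is, an increasing net $(u_\lambda)$ in $\mathcal I$ with $0\le u_\lambda\le1$ and $\|(1-u_\lambda)y\|\to0$, $\|y(1-u_\lambda)\|\to0$ for all $y\in\mathcal I$.

\subsection*{Two norm inequalities}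
For finite families $a_k,Y_k,b_k\in\mathcal A$,
\begin{equation}\label{eq:rowcol}
\Big\|\sum_ka_kY_kb_k\Big\|\le\Big\|\sum_ka_ka_k^*\Big\|^{1/2}\,\max_k\|Y_k\|\;\Big\|\sum_kb_k^*b_k\Big\|^{1/2},
\end{equation}
because the sum is the product of a row, a diagonal matrix and a column over $\mathcal A$. If $\|x\|,\|y\|\le C$, then $x^j-y^j=\sum_{i=0}^{j-1}x^i(x-y)y^{j-1-i}$ gives
\begin{equation}\label{eq:powers}
\|x^j-y^j\|\le jC^{j-1}\|x-y\|.
\end{equation}

\subsection*{Corners}
If $q\ne0$ is a projection, the corner $q\mathcal Aq$ is a $C^*$-algebra with unit $q$, and it is a von Neumann algebra when $\mathcal A$ is. The spectral radius of $x\in q\mathcal Aq$ is the same in $q\mathcal Aq$ and in $\mathcal A$, because it is determined by the norms of the powers of $x$. Suppose that $q=1-p$ with $p\in\mathcal I$. Then $q\notin\mathcal I$, since otherwise $1=p+q\in\mathcal I$; so $q\ne0$ and $\mathcal I\cap q\mathcal Aq$ is a proper ideal of $q\mathcal Aq$. For $x\in q\mathcal Aq$ and $y\in\mathcal I$ we have $qyq\in\mathcal I\cap q\mathcal Aq$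 and $\|x-qyq\|=\|q(x-y)q\|\le\|x-y\|$. Therefore
\begin{equation}\label{eq:corner}
\operatorname{dist}(x,\mathcal I\cap q\mathcal Aq)=\|\pi(x)\|\qquad(x\in q\mathcal Aq),
\end{equation}
so quotient norms, and with them $r_{\mathcal I}$, are the same in the corner as in $\mathcal A$.

\subsection*{Finite spectrum}
We say that $\mathcal A$ has property (FS) if the self-adjoint elements with finite spectrum are norm dense in the self-adjoint part of $\mathcal A$. A von Neumann algebra has (FS): by the spectral theorem, if $\sigma(h)$ is cut into finitely many intervals $\Delta_k$ of length at most $\delta$ and $t_k\in\Delta_k$, then $\sum_kt_k\chi_{\Delta_k}(h)$ lies in $\mathcal A$ and is within $\delta$ of $h$. If $a=a^*$ has finite spectrum, every spectral projection of $a$ is a polynomial in $a$.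

\begin{lemma}[block triangular elements]\label{lem:triangular}
Let $p,q$ be projections with $p+q=1$, and let $x\in\mathcal A$ satisfy $qxp=0$. Then $r(x)\le\max\{r(pxp),r(qxq)\}$.
\end{lemma}

\begin{proof}
We may assume $p,q\ne0$. Put $A=pxp$, $B=qxq$, $C=pxq$, so that $x=A+B+C$. Let $|\lambda|>\max\{r(A),r(B)\}$, and let $\alpha$, $\beta$ be the inverses of $\lambda p-A$ in $p\mathcal Ap$ and of $\lambda q-B$ in $q\mathcal Aq$. Put $w=\alpha+\beta+\alpha C\beta$. Since $\lambda-x=(\lambda p-A)+(\lambda q-B)-C$ and $pq=0$,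
\[
(\lambda-x)w=(p+C\beta)+q-C\beta=1,\qquad w(\lambda-x)=(p-\alpha C)+q+\alpha C=1 .
\]
So $\lambda\notin\sigma(x)$.
\end{proof}

\begin{lemma}[cutting down to the quotient norm]\label{lem:AU}
Let $G\subset\mathcal A$ be finite and $\delta>0$. There is $v\in\mathcal I$ with $0\le v\le1$ and $\|z(1-v)\|\le\|\pi(z)\|+\delta$ for all $z\in G$.
\end{lemma}

\begin{proof}
For $z\in G$ choose $y_z\in\mathcal I$ with $\|z-y_z\|\le\|\pi(z)\|+\delta/2$. Then take $v=u_\lambda$ with $\lambda$ so large that $\|y_z(1-v)\|\le\delta/2$ for all $z\in G$.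
\end{proof}

The next lemma says that approximate units can be chosen to almost commute with prescribed elements of $\mathcal A$ (Arveson; Akemann and Pedersen). We include the short proof.

\begin{lemma}[quasicentral approximate units]\label{lem:QC}
Let $G\subset\mathcal A$ and $F\subset\mathcal I$ be finite and $\tau>0$. There is $u\in\mathcal I$ with $0\le u\le1$, $\|[u,z]\|\le\tau$ for $z\in G$, and $\|(1-u)y\|\le\tau$ for $y\in F$.
\end{lemma}

\begin{proof}
Fix $\lambda_0$ with $\|y^*(1-u_{\lambda_0})y\|\le\tau^2$ for $y\in F$, and let $W$ be the convex hull of $\{u_\lambda:\lambda\ge\lambda_0\}$. For $w\in W$ we have $0\le w\le1$ and $(1-w)^2\le1-w\le1-u_{\lambda_0}$, so $\|(1-w)y\|^2=\|y^*(1-w)^2y\|\le\tau^2$ for $y\in F$. It remains to find $w\in W$ that almost commutes with $G$.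

The bidual $\mathcal A^{**}$ is a von Neumann algebra containing $\mathcal A$; its weak* topology is the $\sigma$-weak topology, multiplication is separately continuous for it, and it induces the weak topology on $\mathcal A$. The bounded increasing net $(u_\lambda)$ converges $\sigma$-weakly to some $c\in\mathcal A^{**}$, and $cy=y=yc$ for $y\in\mathcal I$. For $z\in\mathcal A$ we have $czu_\lambda=zu_\lambda$ and $u_\lambda zc=u_\lambda z$; in the limit, $czc=zc$ and $czc=cz$. Hence $[u_\lambda,z]\to[c,z]=0$ weakly in $\mathcal A$. So $0$ is in the weak closure of the convex subset $\{([w,z])_{z\in G}:w\in W\}$ of the Banach space $\mathcal A^G$. By the Hahn--Banach theorem the weak and the norm closure of a convex set coincide, which gives the required $u\in W$.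
\end{proof}

\section{Gluing a path along the ideal}\label{sec:gluing}

Suppose we want to change $T$ by an element of $\mathcal I$ so that $\|T^J\|$ becomes small, and we know an element $T'$ with $\|T'^J\|$ small but $T'-T\notin\mathcal I$. A natural attempt is to use $T'$ where an almost central $u\in\mathcal I$ is close to $1$ and to keep $T$ where $u$ is close to $0$; as $\pi(u)=0$, the image in the quotient is unchanged. The difficulty is the transition region, where such an interpolation looks like a convex combination of $T$ and $T'$. Convex combinations do not respect the spectral radius: the matrix units $e_{12},e_{21}\in M_2(\mathbb C)$ are nilpotent and their midpoint has eigenvalues $\pm\frac12$. The remedy is to interpolate along a path $X(t)$ from $T$ to $T'$, finely subdivided, so that the glued element looks like $X(s)$ where $u$ is near $s$. If $u$ is chosen to be almost $1$ on the element $v$ of Lemma~\ref{lem:AU}, then in the region where $u$ stays below $1$ only the quotient norms of the $X(s)^J$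 are visible. So the path has to be good only modulo $\mathcal I$, except at its endpoint.

\begin{lemma}[gluing]\label{lem:gluing}
Let $\mathcal A$ be a unital $C^*$-algebra, $\mathcal I$ a proper ideal, $X:[0,1]\to\mathcal A$ norm continuous, $\varepsilon,\gamma>0$, and $1\le J\le J_0$ integers. Assume
\begin{itemize}
\item[(i)] $\|X(1)^J\|<\gamma$;
\item[(ii)] $\|\pi(X(t))^J\|<\gamma$ for all $t\in[0,1]$.
\end{itemize}
Then there is $R\in\mathcal A$ such that
\begin{itemize}
\item[(a)] $R-X(0)\in\mathcal I$;
\item[(b)] $\|R-X(0)\|\le\max_t\|X(t)-X(0)\|+\varepsilon$;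
\item[(c)] $\|R^j\|\le\max_t\|X(t)^j\|+\varepsilon$ for $1\le j\le J_0$;
\item[(d)] $\|R^J\|<\gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Constants.} The function $t\mapsto\|\pi(X(t))^J\|$ is continuous on a compact interval, so there is $\gamma'<\gamma$ that bounds $\|X(1)^J\|$ and all $\|\pi(X(t))^J\|$. Let $M=\max\{1,\max_t\|X(t)\|\}$ and $\omega=\min\{\varepsilon,\gamma-\gamma'\}$. We choose $\delta$, $K$, $v$, $\delta_1$, $u$ in this order. Fix $\delta>0$ with $(1+2J_0M^{J_0})\delta<\omega/2$. By uniform continuity there is an integer $K\ge2$ with $\|X(t)-X(t')\|\le\delta$ for $|t-t'|\le1/K$. Put $X_k=X(k/K)$ for $0\le k\le K$. Lemma~\ref{lem:AU} gives $v\in\mathcal I$, $0\le v\le1$, with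
\begin{equation}\label{eq:v}
\|X_k^J(1-v)\|\le\gamma'+\delta\qquad(0\le k\le K-1).
\end{equation}
Put $c_K=(K+1)(K+2)$ and fix $\delta_1>0$ with $(J_0+1)M^{J_0}c_K\delta_1<\omega/2$.

\emph{The partition of unity.} Let $f_k(s)=\max\{0,1-|Ks-k|\}^{1/2}$ for $s\in[0,1]$ and $0\le k\le K$, the square roots of the hat functions of mesh $1/K$. Then $\sum_kf_k^2=1$; $f_kf_l=0$ if $|k-l|\ge2$; $f_0(0)=1$ and $f_k(0)=0$ for $k\ge1$; and $f_k(1)=0$ for $k\le K-1$. We claim that there is $u\in\mathcal I$, $0\le u\le1$, such that the elements $g_k=f_k(u)$ satisfy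
\begin{equation}\label{eq:g}
\|[g_k,X_l]\|\le\delta_1\quad(0\le k,l\le K),\qquad\|vg_k\|\le\delta_1\quad(0\le k\le K-1).
\end{equation}
Choose polynomials $\varphi_k$ with $|f_k-\varphi_k|\le\delta_1/(4M)$ on $[0,1]$ and with $\varphi_k(1)=0$ for $k\le K-1$; the second condition is obtained by approximating $f_k$ within $\delta_1/(8M)$ and subtracting the value at $1$. Write $\varphi_k(s)=\sum_nc_{k,n}s^n$, and $\varphi_k(s)=\psi_k(s)(1-s)$ for $k\le K-1$. For any $0\le u\le1$ we have $\|[u^n,z]\|\le n\|[u,z]\|$, hence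
\[
\|[g_k,X_l]\|\le\frac{\delta_1}2+\sum_nn|c_{k,n}|\,\|[u,X_l]\|,\qquad
\|g_kv\|\le\frac{\delta_1}4+\max_{[0,1]}|\psi_k|\cdot\|(1-u)v\|,
\]
the second inequality for $k\le K-1$. Lemma~\ref{lem:QC} with $G=\{X_0,\dots,X_K\}$, $F=\{v\}$ and $\tau$ small enough gives \eqref{eq:g}, since $\|vg_k\|=\|g_kv\|$.

As $\pi(g_k)=f_k(\pi(u))=f_k(0)1$, we have $g_k\in\mathcal I$ for $k\ge1$ and $g_0\in1+\mathcal I$. Also $\sum_kg_k^2=1$ and $g_kg_l=0$ for $|k-l|\ge2$. By \eqref{eq:rowcol}, for each fixed integer $m$ and any $Y_k\in\mathcal A$,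
\begin{equation}\label{eq:star}
\Big\|\sum_kg_{k+m}Y_kg_k\Big\|\le\max_k\|Y_k\|,
\end{equation}
the sum being over those $k$ with $0\le k,k+m\le K$. Define
\[
R=\sum_{k=0}^Kg_kX_kg_k ,
\]
so that $\|R\|\le M$.

\emph{Proof of \textup{(a)} and \textup{(b)}.} Since $X_0=\sum_kg_k^2X_0$,
\[
R-X_0=\sum_{k\ge1}g_k(X_k-X_0)g_k+\sum_{k\ge0}g_k[X_0,g_k].
\]
The first sum lies in $\mathcal I$ because $g_k\in\mathcal I$ for $k\ge1$, and the second because each $g_k$ lies in $\mathbb C1+\mathcal I$, so that $[X_0,g_k]\in\mathcal I$. By \eqref{eq:star} and \eqref{eq:g} the norm is at most $\max_t\|X(t)-X(0)\|+(K+1)\delta_1$, and $(K+1)\delta_1<\omega\le\varepsilon$.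

\emph{Powers of $R$.} We show that $R^j$ is close to the element glued from the $X_k^j$. Let $\beta_j=\|R^j-\sum_kg_kX_k^jg_k\|$, so $\beta_1=0$. For fixed $k$,
\[
Rg_k=\Big(\sum_lg_lX_kg_l\Big)g_k+\sum_lg_l(X_l-X_k)g_lg_k .
\]
Here $\sum_lg_lX_kg_l=X_k+\sum_lg_l[X_k,g_l]$ and $X_kg_k=g_kX_k+[X_k,g_k]$, and in the last sum only $l=k\pm1$ contribute. Multiplying on the right by $X_k^jg_k$ and summing over $k$,
\begin{align*}
R\sum_kg_kX_k^jg_k-\sum_kg_kX_k^{j+1}g_k
&=\sum_k\Big([X_k,g_k]+\sum_lg_l[X_k,g_l]g_k\Big)X_k^jg_k\\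
&\quad+\sum_{m=\pm1}\sum_kg_{k+m}(X_{k+m}-X_k)g_{k+m}g_kX_k^jg_k .
\end{align*}
The first sum on the right consists of $(K+1)(K+2)$ terms of norm at most $\delta_1M^j$. In the second, \eqref{eq:star} with $Y_k=(X_{k+m}-X_k)g_{k+m}g_kX_k^j$ gives the bound $\delta M^j$ for each $m$. This is the point of \eqref{eq:star}: the bound does not grow with $K$, which was chosen after $\delta$. Hence $\beta_{j+1}\le M\beta_j+M^j(2\delta+c_K\delta_1)$, and by induction $\beta_j\le(j-1)M^{j-1}(2\delta+c_K\delta_1)$. Since $M\ge1$,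
\begin{equation}\label{eq:beta}
\beta_j\le J_0M^{J_0}(2\delta+c_K\delta_1)\qquad(1\le j\le J_0).
\end{equation}

\emph{Proof of \textup{(c)}.} By \eqref{eq:star}, $\|R^j\|\le\max_k\|X_k^j\|+\beta_j$, and the right side of \eqref{eq:beta} is less than $\omega\le\varepsilon$.

\emph{Proof of \textup{(d)}.} For $k\le K-1$ write $g_kX_k^Jg_k=g_kX_k^J(1-v)g_k+g_kX_k^Jvg_k$; the second term has norm at most $M^J\delta_1$ by \eqref{eq:g}. Apply \eqref{eq:star} with $Y_k=X_k^J(1-v)$ for $k\le K-1$ and $Y_K=X(1)^J$. By \eqref{eq:v} and $\|X(1)^J\|\le\gamma'$ all $Y_k$ have norm at most $\gamma'+\delta$, so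
\[
\|R^J\|\le\gamma'+\delta+KM^J\delta_1+\beta_J\le\gamma'+(1+2J_0M^{J_0})\delta+(J_0+1)M^{J_0}c_K\delta_1<\gamma'+\omega\le\gamma .\qedhere
\]
\end{proof}

\section{The case of positive spectral radius in the quotient}\label{sec:positive}

The simplest way to lower the spectral radius of an element is to multiply it by a scalar $\kappa<1$. Along the path of scalar multiples the norms of all powers can only decrease, in $\mathcal A$ and in the quotient. This gives hypothesis (ii) of Lemma~\ref{lem:gluing} at once, and through conclusion (c) it preserves the bounds on fixed powers obtained at earlier stages.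

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $\rho=r_{\mathcal I}(T)>0$, and let $\eta_m>0$ $(m\ge1)$ decrease to $0$ with $\sum_m\eta_m<\infty$. Put $R_0=T$, $\kappa_0=\rho/(\rho+r(T))$ and $\kappa_m=\rho/(\rho+\eta_m)$ for $m\ge1$. We construct $R_m\in T+\mathcal I$ and integers $J_m\ge1$ $(m\ge1)$ with
\begin{equation}\label{eq:Rm}
\|R_m^{J_m}\|<(\rho+\eta_m)^{J_m},\qquad\text{so that }r(R_m)<\rho+\eta_m .
\end{equation}

Let $R_m$ be given, $m\ge0$. Then $r(\kappa_mR_m)<\rho$, by the definition of $\kappa_0$ if $m=0$ and by \eqref{eq:Rm} if $m\ge1$; and $r(\pi(R_m))=\rho$. Both numbers are less than $\rho+\eta_{m+1}$, so there is $J_{m+1}$ such that $\|(\kappa_mR_m)^{J_{m+1}}\|$ and $\|\pi(R_m)^{J_{m+1}}\|$ are less than $\gamma=(\rho+\eta_{m+1})^{J_{m+1}}$. Choose $\varepsilon_m$ with $0<\varepsilon_m\le2^{-m-1}$ and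
\[
\varepsilon_m\le2^{-m-1}\big[(\rho+2\eta_i)^{J_i}-(\rho+\eta_i)^{J_i}\big]\qquad(1\le i\le m).
\]
Apply Lemma~\ref{lem:gluing} to $X(t)=(1-t+t\kappa_m)R_m$ with $J=J_{m+1}$, $J_0=\max_{1\le i\le m+1}J_i$, this $\gamma$, and $\varepsilon=\varepsilon_m$. The scalar factor lies in $(0,1]$, so $\|\pi(X(t))^J\|\le\|\pi(R_m)^J\|<\gamma$ and $\|X(t)^j\|\le\|R_m^j\|$ for all $j$. The resulting $R_{m+1}\in R_m+\mathcal I$ satisfies \eqref{eq:Rm} for $m+1$ by (d), and by (b) and (c)
\begin{gather*}
\|R_{m+1}-R_m\|\le(1-\kappa_m)\|R_m\|+\varepsilon_m,\qquad\|R_{m+1}\|\le\|R_m\|+\varepsilon_m,\\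
\|R_{m+1}^{J_i}\|\le\|R_m^{J_i}\|+\varepsilon_m\quad(1\le i\le m).
\end{gather*}
Thus $\|R_m\|\le\|T\|+1$ for all $m$. Since $1-\kappa_m\le\eta_m/\rho$ for $m\ge1$, the steps are summable, and $R_m$ converges in norm to some $R_\infty$, which lies in $T+\mathcal I$ because $\mathcal I$ is closed. For each $i\ge1$,
\[
\|R_\infty^{J_i}\|\le\|R_i^{J_i}\|+\sum_{m\ge i}\varepsilon_m\le(\rho+\eta_i)^{J_i}+\big[(\rho+2\eta_i)^{J_i}-(\rho+\eta_i)^{J_i}\big]=(\rho+2\eta_i)^{J_i}.
\]
Hence $r(R_\infty)\le\rho+2\eta_i$ for all $i$, so $r(R_\infty)\le\rho$, and \eqref{eq:lower} gives equality. Take $S=R_\infty-T$.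
\end{proof}

\begin{remark}\label{rem:rho}
The hypothesis $\rho>0$ is used for the summability of $1-\kappa_m$. If $\rho=0$, scaling a spectral radius that is only known to be below $\eta_m$ to one below $\eta_{m+1}$ requires $0<\kappa_m\le\eta_{m+1}/\eta_m$. Then $\prod_m\kappa_m=0$, so $\sum_m(1-\kappa_m)=\infty$. Since $\|R_m\|\ge\|\pi(T)\|$, the bounds $(1-\kappa_m)\|R_m\|$ on the steps are not summable unless $T\in\mathcal I$. For $\rho=0$ we need paths whose length is proportional to the spectral radius of the starting point and not to its norm. These are built in the next two sections.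
\end{remark}

\section{Weights, gradings and the distance to nilpotents}\label{sec:grading}

From here to the end of Section~\ref{sec:main}, $\mathcal A$ is a von Neumann algebra and $\mathcal I$ is a proper ideal.

A \emph{weight} is an invertible positive element. For a weight $a$ and $\eta>0$, multiplying on both sides by $a^{-1/2}$ shows that
\begin{equation}\label{eq:weight}
xax^*\le\eta^2a\iff\|a^{-1/2}xa^{1/2}\|\le\eta ,
\end{equation}
and the same equivalence holds in $\mathcal A/\mathcal I$ for $\pi(x)$ and $\pi(a)$. So a weight converts information on the spectral radius, which is invariant under similarity, into a norm bound. To see what the bound says about $x$ itself, take $a=\operatorname{diag}(1,4^d)\in M_2(\mathbb C)$ with $d\geq 1$. Then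
\[
a^{-1/2}\begin{pmatrix}x_{11}&x_{12}\\x_{21}&x_{22}\end{pmatrix}a^{1/2}=\begin{pmatrix}x_{11}&2^dx_{12}\\2^{-d}x_{21}&x_{22}\end{pmatrix},
\]
and \eqref{eq:weight} forces $|x_{11}|,|x_{22}|\le\eta$ and $|x_{12}|\le2^{-d}\eta$, while $|x_{21}|$ is only bounded by $2^d\eta$. The one entry that can be large maps the low eigenspace of $a$ to the high one, and this entry alone forms a nilpotent matrix. In general we group the spectrum of $a$ into geometric levels, so that the small entries sum as a geometric series whatever the number of levels.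

A \emph{grading} is a family $(P_k)_{k\in\mathbb Z}$ of pairwise orthogonal projections in $\mathcal A$, finitely many of them nonzero, with $\sum_kP_k=1$. The component of degree $d\in\mathbb Z$ of $z\in\mathcal A$ is
\[
E_d(z)=\sum_kP_{k+d}\,z\,P_k .
\]
Then $z=\sum_dE_d(z)$, a finite sum, and \eqref{eq:rowcol}, applied in $\mathcal A$ and in $\mathcal A/\mathcal I$, gives $\|E_d(z)\|\le\|z\|$ and $\|\pi(E_d(z))\|\le\|\pi(z)\|$. The part of positive degree is nilpotent:
\begin{equation}\label{eq:nilp}
\Big(\sum_{d\ge1}E_d(z)\Big)^L=0\quad\text{if }P_k=0\text{ outside a set of }L\text{ consecutive integers,}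
\end{equation}
because $E_{d_1}(z)\cdots E_{d_L}(z)$ is a sum of elements of $P_{k+d_1+\dots+d_L}\mathcal AP_k$ with $d_1+\dots+d_L\ge L$.

\begin{lemma}[the grading of a weight]\label{lem:grading}
Let $a$ be a weight with finite spectrum and let $xax^*\le\eta^2a$. Put
\[
P_k=\chi_{[4^k,4^{k+1})}(a),\qquad g=\sum_k2^kP_k,\qquad y=g^{-1}xg .
\]
Then $(P_k)$ is a grading, $\|y\|\le2\eta$, $\|\pi(y)\|\le2\|\pi(a^{-1/2}xa^{1/2})\|$, $E_d(x)=2^dE_d(y)$ for all $d\in\mathbb Z$, and $\|E_{-d}(x)\|\le2^{1-d}\eta$ for $d\ge0$.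
\end{lemma}

\begin{proof}
The intervals $[4^k,4^{k+1})$ partition $(0,\infty)\supset\sigma(a)$, so $(P_k)$ is a grading. The element $g$ is a function of $a$ with $g\le a^{1/2}\le2g$. Hence in
\[
y=(g^{-1}a^{1/2})\,(a^{-1/2}xa^{1/2})\,(a^{-1/2}g)
\]
the outer factors have norm at most $2$ and $1$. This and \eqref{eq:weight} give the bounds on $\|y\|$ and $\|\pi(y)\|$. From $x=gyg^{-1}$ we get $P_{k+d}xP_k=2^{k+d}2^{-k}P_{k+d}yP_k$, so $E_d(x)=2^dE_d(y)$. Finally $\|E_{-d}(x)\|=2^{-d}\|E_{-d}(y)\|\le2^{-d}\cdot2\eta$.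
\end{proof}

The weights that we can write down explicitly are series in $x$ and $x^*$ and need not have finite spectrum. The next lemma corrects this at the cost of an arbitrarily small loss in $\eta$. It is the only place where property (FS) enters.

\begin{lemma}[finite spectrum]\label{lem:FS}
Let $b$ be a weight, $0<\alpha<\eta$, and $xbx^*\le\alpha^2b$. For every sufficiently small $\varepsilon_0\in(0,\frac12]$ there is a weight $a$ with finite spectrum such that $(1-\varepsilon_0)b\le a\le(1+\varepsilon_0)b$ and $xax^*\le\eta^2a$. If moreover $\pi(xbx^*)\le\mu^2\pi(b)$, then $\pi(xax^*)\le\frac{1+\varepsilon_0}{1-\varepsilon_0}\mu^2\pi(a)$.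
\end{lemma}

\begin{proof}
Let $\varepsilon_0$ satisfy $\frac{1+\varepsilon_0}{1-\varepsilon_0}\alpha^2\le\eta^2$. By (FS) there is $a=a^*$ with finite spectrum and $\|a-b\|\le\varepsilon_0\min\sigma(b)$. Then $-\varepsilon_0b\le a-b\le\varepsilon_0b$, so $a$ is a weight, and
\[
xax^*\le(1+\varepsilon_0)xbx^*\le(1+\varepsilon_0)\alpha^2b\le\frac{1+\varepsilon_0}{1-\varepsilon_0}\,\alpha^2a\le\eta^2a .
\]
Applying $\pi$ to these inequalities, with $\mu$ in place of $\alpha$ from the second one on, gives the last claim.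
\end{proof}

\begin{proposition}\label{prop:nilp}
If $x\in\mathcal A$ and $r(x)<\eta$, there is a nilpotent $N\in\mathcal A$ with $\|x-N\|\le4\eta$.
\end{proposition}

\begin{proof}
Let $r(x)<\alpha<\eta$ and $b=\sum_{j\ge0}\alpha^{-2j}x^jx^{*j}$. The series converges in norm by the root test, $b\ge1$, and $xbx^*=\alpha^2(b-1)\le\alpha^2b$. Take $a$ from Lemma~\ref{lem:FS} and its grading from Lemma~\ref{lem:grading}. The element $N=\sum_{d\ge1}E_d(x)$ is nilpotent by \eqref{eq:nilp}, and $\|x-N\|\le\sum_{d\ge0}\|E_{-d}(x)\|\le\sum_{d\ge0}2^{1-d}\eta=4\eta$.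
\end{proof}

\section{Lowering the spectral radius by a small element of the ideal}\label{sec:lowering}

Proposition~\ref{prop:nilp} moves $T$ to a nilpotent $N$ at distance at most $4\eta$, but $T-N$ need not lie in $\mathcal I$. To apply the gluing lemma we need a path from $T$ to $N$ that stays within $4\eta$ of $T$ and has small spectral radius modulo $\mathcal I$ at every point. Damping the components of degree $\le0$ keeps the path within $4\eta$. To control the quotient, we choose the weight so that it also witnesses the quasinilpotency of $\pi(T)$, and we choose the damping factors so that the path is similar to a Poisson average.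

\begin{lemma}\label{lem:lowering}
Let $T\in\mathcal A$ with $r(T)<\eta$ and $r_{\mathcal I}(T)=0$, and let $0<\eta'<\eta$, $\varepsilon>0$. Then there is $S\in\mathcal I$ with $\|S\|\le4\eta+\varepsilon$ and $r(T+S)<\eta'$.
\end{lemma}

\begin{proof}
\emph{A weight for $T$ and $\pi(T)$ at once.} Put $\theta=\eta'/16$ and choose $\alpha$ with $\max\{r(T),\theta\}<\alpha<\eta$. The series $\sum_j\theta^{-2j}T^jT^{*j}$ would give the constant $\theta$ but need not converge in $\mathcal A$. We therefore use the ratio $\theta^{-2}$ for finitely many terms and $\alpha^{-2}$ afterwards; the tail is negligible in the quotient. Since $r_{\mathcal I}(T)=0$, there is $n\ge1$ with $\|\pi(T^j)\|\le(\theta/2)^j$ for $j\ge n$. Let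
\[
w_j=\theta^{-2j}\ \ (0\le j\le n),\qquad w_j=\theta^{-2n}\alpha^{-2(j-n)}\ \ (j>n),\qquad b=\sum_{j\ge0}w_jT^jT^{*j}.
\]
The series converges in norm because $\alpha>r(T)$, and $b\ge1$. We have $w_j=\theta^2w_{j+1}$ for $j<n$ and $w_j=\alpha^2w_{j+1}$ for $j\ge n$, so $w_j\le\alpha^2w_{j+1}$ for all $j$ and
\[
TbT^*=\sum_{j\ge0}w_jT^{j+1}T^{*(j+1)}\le\alpha^2b .
\]
In the quotient, the terms with $j<n$ add up to at most $\theta^2\pi(b)$, and for $j\ge n$
\[
w_j\|\pi(T^{j+1}T^{*(j+1)})\|\le\theta^{-2n}\alpha^{-2(j-n)}(\theta/2)^{2j+2}=\theta^24^{-(j+1)}(\theta/\alpha)^{2(j-n)}\le\theta^24^{-(j+1)} .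
\]
Hence $\pi(TbT^*)\le\theta^2\pi(b)+\theta^2/3\le\frac43\theta^2\pi(b)$. Lemma~\ref{lem:FS}, in which $\frac{1+\varepsilon_0}{1-\varepsilon_0}\le3$, gives a weight $a$ with finite spectrum such that $TaT^*\le\eta^2a$ and $\pi(TaT^*)\le4\theta^2\pi(a)$. By \eqref{eq:weight} in the quotient, $\|\pi(a^{-1/2}Ta^{1/2})\|\le2\theta$. Let $(P_k)$ and $y$ be as in Lemma~\ref{lem:grading} for $x=T$. Then $\|\pi(y)\|\le4\theta$ and $\|E_{-d}(T)\|\le2^{1-d}\eta$ for $d\ge0$.

\emph{The path.} For $s\in[0,1]$ let
\[
T_s=\sum_{d\ge1}E_d(T)+sE_0(T)+\sum_{d\ge1}s^{2d}E_{-d}(T).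
\]
This is a polynomial in $s$, $T_1=T$, $T_0$ is nilpotent by \eqref{eq:nilp}, and $\|T_s-T\|\le\sum_{d\ge0}\|E_{-d}(T)\|\le4\eta$.

\emph{Claim: $r(\pi(T_s))\le\eta'/2$ for all $s\in[0,1]$.} For $s=0$ this holds by nilpotency. For $s\in(0,1]$ let $g_s=\sum_k(2/s)^kP_k$ and $y_s=g_s^{-1}T_sg_s$. Then $E_d(y_s)=(s/2)^dE_d(T_s)$ for all $d\in\mathbb Z$. Using $E_d(T)=2^dE_d(y)$, we get for $d\ge1$
\[
E_d(y_s)=s^dE_d(y),\qquad E_0(y_s)=sE_0(y),\qquad E_{-d}(y_s)=(2/s)^ds^{2d}2^{-d}E_{-d}(y)=s^dE_{-d}(y).
\]
The exponent $2d$ was chosen to make this symmetric in $d$: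
\[
y_s=\sum_{d\in\mathbb Z}s^{|d|}E_d(y)-(1-s)E_0(y).
\]
Estimating the sum term by term would give a factor depending on the number of levels, which depends on $\theta$. Instead, recall that for $0\le s<1$ the Poisson kernel
\[
K_s(\phi)=\sum_{d\in\mathbb Z}s^{|d|}e^{\mathrm id\phi}=\frac{1-s^2}{|1-se^{\mathrm i\phi}|^2}
\]
is nonnegative and satisfies $\frac1{2\pi}\int_0^{2\pi}K_s(\phi)e^{\mathrm id\phi}\,d\phi=s^{|d|}$; for $d=0$ this says that it is a probability density. The unitaries $U_\phi=\sum_ke^{\mathrm ik\phi}P_k$ satisfy $U_\phi yU_\phi^*=\sum_de^{\mathrm id\phi}E_d(y)$, so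
\[
\sum_ds^{|d|}E_d(y)=\frac1{2\pi}\int_0^{2\pi}K_s(\phi)\,U_\phi yU_\phi^*\,d\phi .
\]
Applying $\pi$, the left side has quotient norm at most $\|\pi(y)\|$; for $s=1$ the left side is $y$ itself. Therefore $\|\pi(y_s)\|\le2\|\pi(y)\|\le8\theta=\eta'/2$. Since $\pi(T_s)$ is similar to $\pi(y_s)$, the claim follows.

\emph{A common exponent.} Let $\beta=3\eta'/4$. By the claim, $\lambda-\pi(T_s)$ is invertible for $|\lambda|=\beta$ and $s\in[0,1]$. Inversion is continuous, so the inverses are bounded on this compact set of parameters by some $C$. The holomorphic functional calculus gives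
\[
\|\pi(T_s)^J\|=\Big\|\frac1{2\pi\mathrm i}\oint_{|\lambda|=\beta}\lambda^J(\lambda-\pi(T_s))^{-1}\,d\lambda\Big\|\le C\beta^{J+1}.
\]
Choose $J$ so large that $C\beta^{J+1}<\eta'^J$ and $T_0^J=0$. Lemma~\ref{lem:gluing} applies to $X(t)=T_{1-t}$ with $J_0=J$ and $\gamma=\eta'^J$. It gives $R$ with $R-T\in\mathcal I$, $\|R-T\|\le4\eta+\varepsilon$ and $\|R^J\|<\eta'^J$, so that $r(R)<\eta'$. Take $S=R-T$.
\end{proof}

\section{Almost invariant projections in the ideal}\label{sec:proj}

Iterating Lemma~\ref{lem:lowering} with a summable sequence $(\eta_m)$ produces elements $R_m\in T+\mathcal I$ with $r(R_m)<\eta_m$ that converge in norm. The limiting argument of Section~\ref{sec:positive} does not carry over. The inequality $r(R_m)<\eta_m$ is witnessed by $\|R_m^{J}\|<\eta_m^{J}$ for an exponent $J$ known only after $R_m$ has been constructed, whereas the next step has length about $4\eta_m$, and \eqref{eq:powers} then allows $\|R_m^J\|$ to change by a multiple of $\eta_m$, far more than $\eta_m^J$. The model case suggests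 the way out: after each step, split off a projection of $\mathcal I$ such that on its complement the $j$-th power has norm about $\|\pi(T^j)\|$. These numbers are fixed in advance and do not depend on the construction.

The projection is the upper part of the grading of a weight $a$. By Lemma~\ref{lem:grading} an element hardly lowers the level, so the upper part is almost invariant. If $a$ is small modulo $\mathcal I$, the upper part lies in $\mathcal I$; if $a$ dominates given elements of $\mathcal I$, they almost vanish on the lower part.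

\begin{lemma}\label{lem:proj}
Let $R\in\mathcal A$ with $r(R)<\eta$, let $F\subset\mathcal I$ be finite, and let $\varepsilon>0$. There is a projection $p\in\mathcal I$ such that
\begin{itemize}
\item[(a)] $\|(1-p)Rp\|\le2\eta$;
\item[(b)] $r(pRp)<\eta$ and $r((1-p)R(1-p))<\eta$;
\item[(c)] $\|z(1-p)\|\le\varepsilon$ for $z\in F$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $r(R)<\alpha<\beta<\eta$ and $h=\sum_{z\in F}z^*z\in\mathcal I$. The series
\[
a_0=\sum_{j\ge0}\alpha^{-2j}R^jR^{*j},\qquad a_1=\sum_{j\ge0}\alpha^{-2j}R^jhR^{*j}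
\]
converge in norm, $a_0\ge1$, $a_1\ge h$, and $a_1\in\mathcal I$ because $\mathcal I$ is closed. The element $a_1$ is not invertible, so we add a small multiple of $a_0$. Choose $k_0\in\mathbb Z$ with $t=4^{k_0}\le\varepsilon^2/2$, then $\kappa$ with $0<\kappa\le t/(4\|a_0\|)$, and put $b=a_1+\kappa a_0$. Then $b\ge\kappa$ is a weight and
\[
RbR^*=\alpha^2(a_1-h)+\kappa\alpha^2(a_0-1)\le\alpha^2b .
\]
Lemma~\ref{lem:FS} gives a weight $a$ with finite spectrum, $\frac12b\le a\le\frac32b$ and $RaR^*\le\beta^2a$. Let $(P_k)$ be its grading from Lemma~\ref{lem:grading} and put $p=\chi_{[t,\infty)}(a)=\sum_{k\ge k_0}P_k$.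

\emph{$p\in\mathcal I$.} We have $0\le\pi(a)\le\frac32\pi(b)=\frac32\kappa\pi(a_0)$, so $\|\pi(a)\|\le\frac38t$. Let $f$ be continuous with $f=0$ on $[0,\frac38t]$ and $f=1$ on $[t,\infty)$. Then $\pi(f(a))=f(\pi(a))=0$, so $p=pf(a)\in\mathcal I$.

(a) The element $(1-p)Rp=\sum_{l<k_0\le k}P_lRP_k$ involves only negative degrees, so $(1-p)Rp=\sum_{d\ge1}(1-p)E_{-d}(R)p$, of norm at most $\sum_{d\ge1}2^{1-d}\beta=2\beta<2\eta$.

(b) Let $e$ be $p$ or $1-p$. It commutes with $a$, so $eRe$ is similar to $a^{-1/2}eRe\,a^{1/2}=e(a^{-1/2}Ra^{1/2})e$, which has norm at most $\beta<\eta$ by \eqref{eq:weight}.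

(c) For $z\in F$ we have $z^*z\le h\le b\le2a$, and $(1-p)a(1-p)\le t$. Hence $\|z(1-p)\|^2=\|(1-p)z^*z(1-p)\|\le2t\le\varepsilon^2$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Fix $\varepsilon>0$ and put
\[
\eta_0=r(T)+\frac\varepsilon8,\qquad\eta_m=\frac{\varepsilon}{22\cdot2^m}\quad(m\ge1),\qquad M=\|T\|+4r(T)+\varepsilon .
\]
The sequence $(\eta_m)_{m\ge0}$ is strictly decreasing, and
\begin{equation}\label{eq:budget}
\sum_{m\ge0}(4\eta_m+3\eta_{m+1})+4\eta_1\le4\eta_0+11\sum_{m\ge1}\eta_m=4r(T)+\varepsilon .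
\end{equation}

\subsection*{The inductive construction}
We construct projections $0=p_0\le p_1\le p_2\le\cdots$ in $\mathcal I$ and elements $T_0=T,T_1,T_2,\dots$ of $\mathcal A$. Write $q_m=1-p_m$, and for $m\ge1$ write $e_m=p_m-p_{m-1}$, $C_m=T_m-T_{m-1}$, $B_m=e_mT_me_m$. The following will hold, (P1) and (P2) for $m\ge0$ and the others for $m\ge1$.
\begin{itemize}
\item[(P1)] $q_kT_mp_k=0$ for $0\le k\le m$.
\item[(P2)] $r(q_mT_mq_m)<\eta_m$.
\item[(P3)] $C_m\in\mathcal I\cap q_{m-1}\mathcal Aq_{m-1}$ and $\|C_m\|\le4\eta_{m-1}+3\eta_m$.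
\item[(P4)] $r(B_m)<\eta_m$.
\item[(P5)] $\|(q_mT_mq_m)^j\|\le\|\pi(T^j)\|+\frac1m+2jM^{j-1}\eta_m$ for $1\le j\le m$.
\end{itemize}
Property (P1) says that $T_m$ is block upper triangular for the decomposition $1=e_1+\dots+e_m+q_m$, and (P3) says that each step changes only the lower right corner left by the previous one. Thus
\[
T_m=\begin{pmatrix}B_1&*&\cdots&*\\&\ddots&\ddots&\vdots\\&&B_m&*\\0&&&q_mT_mq_m\end{pmatrix}.
\]

For $m=0$, (P1) is empty of content since $p_0=0$, and (P2) is $r(T)<\eta_0$. Suppose stage $m\ge0$ is complete. We work in the von Neumann algebra $\mathcal A_m=q_m\mathcal Aq_m$ with the ideal $\mathcal I_m=\mathcal I\cap\mathcal A_m$. As $p_m\in\mathcal I$ and $\mathcal I$ is proper, $\mathcal A_m\ne0$, $\mathcal I_m$ is proper, and \eqref{eq:corner} holds. Let $X=q_mT_mq_m$. By (P3), $T_m-T\in\mathcal I$, and $\pi(q_m)=1$; so $\pi(X)=\pi(T)$ and $r_{\mathcal I_m}(X)=0$.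

\emph{Lowering the spectral radius.} By (P2) and Lemma~\ref{lem:lowering} in $\mathcal A_m$ there is $S_{m+1}\in\mathcal I_m$ with $\|S_{m+1}\|\le4\eta_m+\eta_{m+1}$ such that $R=X+S_{m+1}$ has $r(R)<\eta_{m+1}$. Again $\pi(R)=\pi(T)$, and $\|R\|\le\|T_m\|+4\eta_m+\eta_{m+1}\le M$ by (P3) and \eqref{eq:budget}.

\emph{Splitting off a projection.} By \eqref{eq:corner}, for $1\le j\le m+1$ there is $z_j\in\mathcal I_m$ with $\|R^j-z_j\|\le\|\pi(T^j)\|+\frac1{2(m+1)}$. Apply Lemma~\ref{lem:proj} in $\mathcal A_m$, whose unit is $q_m$, to $R$ with $\eta=\eta_{m+1}$, $F=\{z_1,\dots,z_{m+1}\}$ and tolerance $\frac1{2(m+1)}$. It gives a projection $e\in\mathcal I_m$. Put $p_{m+1}=p_m+e$, so that $e_{m+1}=e$ and $q:=q_{m+1}=q_m-e$. Then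
\begin{gather}
\|qRe\|\le2\eta_{m+1},\qquad r(eRe)<\eta_{m+1},\qquad r(qRq)<\eta_{m+1},\label{eq:step1}\\
\|R^jq\|\le\|(R^j-z_j)q\|+\|z_jq\|\le\|\pi(T^j)\|+\tfrac1{m+1}\qquad(1\le j\le m+1).\label{eq:step2}
\end{gather}

\emph{Making the projection invariant.} Define $T_{m+1}=T_m+C_{m+1}$ with $C_{m+1}=S_{m+1}-qRe$. Since $e\in\mathcal I_m$, we have $C_{m+1}\in\mathcal I_m$, and $\|C_{m+1}\|\le4\eta_m+3\eta_{m+1}$; this is (P3). It was to make this correction small that the spectral radius was lowered first.

For $k\le m$ we have $C_{m+1}p_k=C_{m+1}q_mp_k=0$, so $q_kT_{m+1}p_k=q_kT_mp_k=0$. Moreover $q_mT_{m+1}q_m=X+C_{m+1}=R-qRe$. Using $q=qq_m$ and $e=q_me$,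
\[
qT_{m+1}p_{m+1}=q\,(q_mT_{m+1}p_m)+q\,(R-qRe)\,e=0+qRe-qRe=0 ,
\]
which completes (P1). Since $eq=qe=0$, we also get $qT_{m+1}q=q(R-qRe)q=qRq$ and $B_{m+1}=e(R-qRe)e=eRe$, so (P2) and (P4) follow from \eqref{eq:step1}.

\emph{Powers of the compression.} Estimate \eqref{eq:step2} concerns $R^j$, and (P5) concerns $(qRq)^j$. Inserting $q_m=e+q$ gives $qR^nq=(qRe)R^{n-1}q+(qRq)(qR^{n-1}q)$ for $n\ge2$, and iterating this identity,
\[
qR^jq-(qRq)^j=\sum_{i=0}^{j-2}(qRq)^i\,(qRe)\,R^{j-1-i}q .
\]
Each term has norm at most $2\eta_{m+1}M^{j-1}$. Together with \eqref{eq:step2} this gives (P5) for $m+1$, and the construction is complete.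

\subsection*{The limit and the decomposition}
By (P3) the series $\sum_mC_m$ converges absolutely, so $T_m\to T_\infty$ in norm, $T_\infty-T\in\mathcal I$ since $\mathcal I$ is closed, and $q_kT_\infty p_k=0$ for all $k$ by (P1). For $l>k$ we have $e_k\le p_{l-1}$, hence $q_{l-1}e_k=0$ and $e_kC_le_k=0$. Therefore $e_kT_\infty e_k=B_k$.

As in the model case, we now remove the spectrum of the diagonal blocks. By (P4) and Proposition~\ref{prop:nilp} in the corner $e_k\mathcal Ae_k$, we can write $B_k=N_k+D_k$ with $N_k,D_k\in e_k\mathcal Ae_k$, $N_k$ nilpotent and $\|D_k\|\le4\eta_k$; if $e_k=0$, take $N_k=D_k=0$. Here no gluing is needed, because the whole corner $e_k\mathcal Ae_k$ is contained in $\mathcal I$. The series $D=\sum_{k\ge1}D_k$ converges absolutely, so $D\in\mathcal I$. By \eqref{eq:rowcol} with $a_i=b_i=e_i$,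
\begin{equation}\label{eq:D}
\Big\|\sum_{i>k}D_i\Big\|\le\sup_{i>k}\|D_i\|\le4\eta_{k+1}\qquad(k\ge0).
\end{equation}
Each $D_i$ commutes with every $p_k$, hence so does $D$, and $e_kDe_k=D_k$, $q_kDq_k=\sum_{i>k}D_i$. Put
\[
Q=T_\infty-D,\qquad S=T-Q=D-(T_\infty-T)\in\mathcal I .
\]
By (P3), \eqref{eq:D} with $k=0$ and \eqref{eq:budget},
\[
\|S\|\le\sum_{m\ge0}(4\eta_m+3\eta_{m+1})+4\eta_1\le4r(T)+\varepsilon ,
\]
which is the norm bound of the theorem. In particular $\|Q\|\le M$, and $\|T_k\|\le M$ for all $k$ by the same estimate.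

\subsection*{$Q$ is quasinilpotent}
For every $k$ we have $q_kQp_k=0$, and $e_kQe_k=B_k-D_k=N_k$ for $k\geq 1$. In the corner with unit $p_k=p_{k-1}+e_k$ we have $e_kQp_{k-1}=e_kq_{k-1}Qp_{k-1}=0$, so Lemma~\ref{lem:triangular} gives $r(p_kQp_k)\le\max\{r(p_{k-1}Qp_{k-1}),r(N_k)\}$; if $p_k=0$ this is trivial. By induction $r(p_kQp_k)=0$ for all $k$. Lemma~\ref{lem:triangular} in $\mathcal A$ now yields
\begin{equation}\label{eq:tail}
r(Q)\le r(q_kQq_k)\le\|(q_kQq_k)^j\|^{1/j}\qquad(k\geq0,\ j\ge1).
\end{equation}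
By \eqref{eq:D},
\[
\|q_kQq_k-q_kT_kq_k\|\le\|T_\infty-T_k\|+4\eta_{k+1}=:\zeta_k,
\]
and $\zeta_k\to0$. Fix $j\ge1$. For $k\ge j$, (P5) and \eqref{eq:powers} give
\[
\|(q_kQq_k)^j\|\le\|\pi(T^j)\|+\frac1k+2jM^{j-1}\eta_k+jM^{j-1}\zeta_k .
\]
Letting $k\to\infty$ in \eqref{eq:tail}, we obtain $r(Q)\le\|\pi(T^j)\|^{1/j}$. This holds for every $j$, and $\|\pi(T^j)\|^{1/j}\to r_{\mathcal I}(T)=0$. Hence $r(Q)=0$, and Theorem~\ref{thm:main} is proved. \qed

\section{Real rank zero and the constant}\label{sec:remarks}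

\begin{remark}[real rank zero]
Sections~\ref{sec:grading}--\ref{sec:main} use the von Neumann structure only through property (FS), which is invoked in Lemma~\ref{lem:FS} for $\mathcal A$ and for the corners $q_m\mathcal Aq_m$ and $e_k\mathcal Ae_k$. All spectral projections that occur belong to elements with finite spectrum and are polynomials in them. For a unital $C^*$-algebra, property (FS) is equivalent to real rank zero, and corners of algebras of real rank zero have real rank zero \cite{BP}. So Theorem~\ref{thm:main} holds for unital $C^*$-algebras of real rank zero. We make no claim about the case $r_{\mathcal I}(T)=0$ in an arbitrary $C^*$-algebra.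
\end{remark}

\begin{remark}[the constant]
The best constant $c$ for which Theorem~\ref{thm:main} holds with the bound $\|S\|\le c\,r(T)+\varepsilon$ lies in $[1,4]$. For the lower bound take $\mathcal A=M_n(\mathbb C)\oplus\mathbb C$, $\mathcal I=M_n(\mathbb C)\oplus0$ and $T=(1,0)$, so that $\pi(T)=0$ and $r(T)=1$. If $S=(S_1,0)\in\mathcal I$ and $T-S$ is quasinilpotent, then $1-S_1$ is nilpotent, hence not invertible, and the Neumann series forces $\|S\|=\|S_1\|\ge1=r(T)$.
\end{remark}

\begin{thebibliography}{9}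

\bibitem{BP}
Brown and Pedersen, J. Funct. Anal. \textbf{99} (1991).

\bibitem{closed}
\emph{Closed two-sided ideals in a von Neumann algebra},
\texttt{https://\allowbreak repository.up.ac.za/\allowbreak bitstream/\allowbreak handle/\allowbreak 2263/\allowbreak 85429/\allowbreak Stroh\_Closed\_1989.pdf\allowbreak ?sequence=1\allowbreak\&isAllowed=y}

\end{thebibliography}
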